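\title{The Host--Kra complexity of $k$ polynomials is at most $k-1$}

\begin{abstract}
Let $P_1,\dots,P_k$ be integral polynomials that are nonconstant and have nonconstant differences. We prove that in every totally ergodic system the averages $\frac1N\sum_{n\le N}T^{P_1(n)}f_1\cdots T^{P_k(n)}f_k$ tend to zero in $L^2$ as soon as one of the functions $f_i$ is orthogonal to the Host--Kra factor $Z_{k-1}$, and that the order $k-1$ cannot be lowered for any $k$. The algebraic core of the proof is a degree bound: if $\sum_{i=0}^{p}q_i(x+P_i(n))=0$ identically and the $P_i$ have nonconstant differences, then every $q_i$ has degree at most $p-1$. This bound is transferred to nilsystems through a filtration of the Lie algebra by degree and an equidistribution theorem for polynomial orbits.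
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $(X,\mathcal X,\mu,T)$ be an invertible measure-preserving system on a standard probability space, and write $T^tf(x)=f(T^tx)$. For $P_1,\dots,P_k\in\mathbb Z[n]$ and $f_1,\dots,f_k\in L^\infty(\mu)$ consider the multiple ergodic averages
\begin{equation}\label{eq:avg}
\frac1N\sum_{n=1}^N T^{P_1(n)}f_1\cdot T^{P_2(n)}f_2\cdots T^{P_k(n)}f_k .
\end{equation}
They converge in $L^2(\mu)$ \cite{HKpoly,Lpoly}. To find the limit one wants to know how much of each $f_i$ the averages can see, and the Host--Kra factors $Z_0\subset Z_1\subset Z_2\subset\cdots$ of the system provide a scale for this. The factor $Z_0$ consists of the $T$-invariant sets, $Z_1$ is the Kronecker factor, and for ergodic $T$ the factor $Z_s$ is an inverse limit of $s$-step nilsystems; the definitions are recalled in Section~\ref{sec:tools}.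

Put $P_0=0$. We call the family $\mathcal P=\{P_1,\dots,P_k\}\subset\mathbb Z[n]$ \emph{admissible} if $P_i-P_j$ is nonconstant for all $0\le i\ne j\le k$; that is, every $P_i$ and every difference of two of them is nonconstant. A system is \emph{totally ergodic} if $T,T^2,T^3,\dots$ are all ergodic.

\begin{definition}\label{def:complexity}
The \emph{(Host--Kra) complexity} of an admissible family $\mathcal P$ is the smallest integer $s\ge0$ with the following property: for every totally ergodic system and all $f_1,\dots,f_k\in L^\infty(\mu)$, the averages \eqref{eq:avg} converge to $0$ in $L^2(\mu)$ whenever $\mathbb E(f_i\mid Z_s)=0$ for some $i$.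
\end{definition}

It is known that such an $s$ exists for every admissible family. If $s$ has the property, then each $f_i$ may be replaced by $\mathbb E(f_i\mid Z_s)$ without changing the limit of \eqref{eq:avg}, so the complexity is the step of nilpotency that one has to understand in order to compute the limit. The following question is posed in \cite{slides}.

\medskip
\noindent\textbf{Question.} \emph{Is the complexity at most $k-1$ for every $k\ge1$ and every admissible family of $k$ polynomials?}

\subsection*{First cases}
Write $e(t)=e^{2\pi\sqrt{-1}\,t}$ and $\mathbb T=\mathbb R/\mathbb Z$.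

Let $k=1$ and $\int f\,d\mu=0$. If $\sigma_f$ is the spectral measure of $f$, the square of the norm of \eqref{eq:avg} is $\int_{\mathbb T}|\frac1N\sum_{n\le N}e(P_1(n)t)|^2\,d\sigma_f(t)$. The integrand tends to $0$ for irrational $t$ by Weyl's theorem. An atom of $\sigma_f$ at a rational $t$ would give an eigenfunction that is invariant under a power of $T$ and not orthogonal to $f$, which total ergodicity excludes. So the complexity is $0=k-1$. Ergodicity alone would not suffice: on the system of two points exchanged by $T$, the function $f=\pm1$ has mean zero and $T^{2n}f=f$.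

Let $\mathcal P=\{n,2n\}$, and let $T$ be the rotation of $\mathbb T$ by an irrational $\alpha$. With $f_1(y)=e(-2y)$ and $f_2(y)=e(y)$ we get $T^nf_1\cdot T^{2n}f_2=e(-y)$ for every $n$. Both functions have mean zero, so the complexity is at least $1$. The cancellation comes from the identity $x-2(x+n)+(x+2n)=0$.

Let $\mathcal P=\{n,2n,n^2\}$, and let $T(y_1,y_2)=(y_1+\alpha,y_2+y_1)$ on $\mathbb T^2$, so that $T^t(y_1,y_2)=(y_1+t\alpha,\;y_2+ty_1+\binom t2\alpha)$. With $f_1=e(-2y_2)$, $f_2=e(y_2)$, $f_3=e(-y_1)$ we get $T^nf_1\cdot T^{2n}f_2\cdot T^{n^2}f_3=e(-y_1-y_2)$ for every $n$, because $\binom{2n}2-2\binom n2=n^2$. The function $e(y_2)$ is orthogonal to $Z_1$ (Lemma~\ref{lem:affine}), so the complexity is at least $2$. This time the identity is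
\begin{equation}\label{eq:n2relation}
\Big[\binom x2+x\Big]-2\binom{x+n}2+\binom{x+2n}2-(x+n^2)=0 .
\end{equation}

In both examples the obstruction is a \emph{relation} $\sum_{i=0}^kq_i(x+P_i(n))=0$ with polynomials $q_i$, and the order of the factor that it forces is the largest degree of a $q_i$. For the progression $\{n,2n,\dots,kn\}$ the $k$-th finite difference of $t^{k-1}$ gives a relation of degree $k-1$, and for linear $P_i$ a Vandermonde determinant shows that no relation has larger degree (Section~\ref{sec:algebra}). This suggests the answer $k-1$. Identity \eqref{eq:n2relation} shows what has to be excluded: there a quadratic polynomial in $x+n$ and $x+2n$ cancels against a linear polynomial in $x+n^2$, and one has to show that longer chains of such cancellations between different degrees never beat the progression.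

\subsection*{Results}
The answer to the question is yes, and the bound is best possible for every $k$. All polynomials $P_i$ are polynomials in one variable $n$.

\begin{theorem}\label{thm:main}
Let $\{P_1,\dots,P_k\}\subset\mathbb Z[n]$ be admissible, let $T$ be totally ergodic, and let $f_1,\dots,f_k\in L^\infty(\mu)$. If $\mathbb E(f_i\mid Z_{k-1})=0$ for some $i$, then the averages \eqref{eq:avg} converge to $0$ in $L^2(\mu)$. Thus the complexity of the family is at most $k-1$.
\end{theorem}

\begin{theorem}\label{thm:algebra}
Let $P_0,\dots,P_p\in\mathbb R[n]$ have pairwise nonconstant differences, and let $q_0,\dots,q_p\in\mathbb R[t]$ satisfy $\sum_{i=0}^pq_i(x+P_i(n))=0$ identically in $x$ and $n$. Then $\deg q_i\le p-1$ whenever $q_i\ne0$. (For $p=0$ this says that $q_0=0$.)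
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] For an admissible family $\mathcal P=\{P_1,\dots,P_k\}$ let $c(\mathcal P)$ be the largest degree of a $q_i$ occurring in a relation $\sum_{i=0}^kq_i(x+P_i(n))=0$ with $q_i\in\mathbb R[t]$ and $P_0=0$. Then $c(\mathcal P)\le\operatorname{complexity}(\mathcal P)\le k-1$.
\item[(b)] For every $k\ge1$ and every nonconstant $P\in\mathbb Z[n]$, the family $\{P,2P,\dots,kP\}$ has complexity exactly $k-1$.
\end{enumerate}
\end{theorem}

The number $c(\mathcal P)$ is well defined: the relation $1-1=0$ gives $c(\mathcal P)\ge0$, and Theorem~\ref{thm:algebra} gives $c(\mathcal P)\le k-1$. By \eqref{eq:n2relation} and part (a), the family $\{n,2n,n^2\}$ has complexity exactly $2$. The two bounds in (a) need not meet: for $\{n,n^2\}$ a relation has degree at most $1$, and its linear coefficients satisfy $a_0+a_1+a_2=0$ with $a_1n+a_2n^2$ constant, so $c(\mathcal P)=0<k-1$.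

Theorem~\ref{thm:algebra} is proved in Section~\ref{sec:algebra}, which is independent of ergodic theory. Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:lower} proves the lower bound in Theorem~\ref{thm:sharp}. The proof of Theorem~\ref{thm:main} is shown on a model case in Section~\ref{sec:model} and carried out in Sections~\ref{sec:reduction}--\ref{sec:end}.

\section{The degree of a relation}\label{sec:algebra}

\subsection*{The linear case and a generating function}
Suppose first that $P_i=c_in+c_i'$ with distinct $c_i$. Let $d$ be the largest degree of a $q_i$ and $a_i$ the coefficient of $t^d$ in $q_i$. The part of the relation that is homogeneous of degree $d$ in $(x,n)$ is $\sum_ia_i(x+c_in)^d=0$, which says that $\sum_ia_ic_i^{\,j}=0$ for $0\le j\le d$. If $d\ge p$, the Vandermonde determinant of $c_0,\dots,c_p$ forces all $a_i$ to vanish, which is absurd. So $d\le p-1$.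

For $P_i$ of higher degree the leading coefficients $a_i$ do not suffice; in \eqref{eq:n2relation} the polynomial $q_3$ has $a_3=0$ and is still indispensable. We therefore record all coefficients at once. Suppose that not all $q_i$ vanish, let $d=\max_i\deg q_i$, and write
\[
q_i(u)=\sum_{j=0}^dq_{i,j}\frac{u^j}{j!},\qquad A_i(z)=\sum_{j=0}^dq_{i,j}z^{d-j}.
\]
For $0\le l\le d$ the coefficient of $z^{d-l}$ in $A_i(z)e^{uz}$ is $\sum_{j\ge l}q_{i,j}u^{j-l}/(j-l)!=q_i^{(l)}(u)$. Applying $\partial_x^l$ to the relation and setting $x=0$ gives $\sum_iq_i^{(l)}(P_i(n))=0$. Hence the series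
\begin{equation}\label{eq:genfun}
F=\sum_{i=0}^pA_i(z)e^{P_i(n)z}\in\mathbb R[n][[z]]\quad\text{has no terms }z^a\text{ with }a\le d,
\end{equation}
while $A_i(0)=q_{i,d}\ne0$ for some $i$. Theorem~\ref{thm:algebra} will follow once we know that such a sum of $p+1$ exponentials contains a term $z^a$ with $a\le p$. The prototype of this statement is the following bound for exponential polynomials; $\operatorname{ord}$ denotes the order of vanishing at $0$, with $\operatorname{ord}0=\infty$.

\begin{lemma}\label{lem:exppoly}
Let $c_1,\dots,c_r$ be distinct real numbers, let $\ell_1,\dots,\ell_r\in\mathbb R[w]$ be nonzero, and let $\varphi(w)=\sum_\nu e^{c_\nu w}\ell_\nu(w)$. Then $\varphi\ne0$ and $\operatorname{ord}\varphi\le\sum_\nu(\deg\ell_\nu+1)-1$.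
\end{lemma}

\begin{proof}
Let $\partial=d/dw$. We have $(\partial-c')(e^{cw}\ell)=e^{cw}(\ell'+(c-c')\ell)$, so $\partial-c'$ lowers the degree of $\ell$ if $c'=c$ and preserves it if $c'\ne c$. The operator $\prod_{\nu\ge2}(\partial-c_\nu)^{\deg\ell_\nu+1}$ therefore sends $\varphi$ to $e^{c_1w}$ times a nonzero polynomial, and $\varphi\ne0$. The operator $\prod_{\nu\ge1}(\partial-c_\nu)^{\deg\ell_\nu+1}$, of order $K=\sum_\nu(\deg\ell_\nu+1)$, annihilates $\varphi$. A solution of this equation whose derivatives of order $0,\dots,K-1$ vanish at $0$ is zero, so $\operatorname{ord}\varphi\le K-1$.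
\end{proof}

Applied to \eqref{eq:genfun} with $n$ fixed, the lemma gives a bound that grows with the degrees of the $A_i$, which is useless. This loss is real when differences are constant: $A_0(z)-e^{cz}$ vanishes to any prescribed order if $A_0$ is a truncation of $e^{cz}$, and this corresponds to the relations $q_0(x)-q(x+c)=0$ with $q_0(t)=q(t+c)$. We must use the variable $n$. The idea is to grade monomials $z^an^b$ so that the top part $e^{cn^Dz}$ of each exponential has weight zero; the part of $F$ of lowest weight is then an exponential polynomial in the single variable $w=n^Dz$, and only few terms of the $A_i$ contribute to it.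

\subsection*{The weighted statement}
For $F=\sum f_{ab}z^an^b\in\mathbb R[n][[z]]$ let $\operatorname{supp}F=\{(a,b):f_{ab}\ne0\}$.

\begin{proposition}\label{prop:support}
Let $D\ge0$ and $m\ge1$. Let $P_1,\dots,P_m\in\mathbb R[n]$ have degree at most $D$ and pairwise nonconstant differences. Let $A_1,\dots,A_m\in\mathbb R[[z]]$ be not all zero, and put $\eta=\min_i\operatorname{ord}A_i$ and $F=\sum_iA_i(z)e^{P_i(n)z}$. Then $F\ne0$, and every $(a,b)\in\operatorname{supp}F$ that minimizes $(D+1)a-b$ satisfies $a\le\eta+m-1$.
\end{proposition}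

A term of $F$ is a product of a monomial $z^{a'}$ with $a'\ge\eta$ and a monomial of $(P_iz)^{a-a'}$, so
\begin{equation}\label{eq:slope}
0\le b\le D(a-\eta)\qquad\text{for all }(a,b)\in\operatorname{supp}F .
\end{equation}
In particular $(D+1)a-b\ge0$ on the support, and minimizers exist when $F\ne0$.

For Theorem~\ref{thm:algebra} one point of the support with $a\le\eta+m-1$ is enough. The stronger form is what an induction on $D$ needs. We group the $P_i$ by their coefficient of $n^D$; within a group the problem has degree $D-1$; and to combine the groups with the weight $Da-b$ we need to know that \emph{all} minimizers of $Da-b$ in each group have small $a$.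

\begin{example}\label{ex:support}
Replace $\binom t2$ by $t^2/2$ in \eqref{eq:n2relation}, which is allowed because $x-2(x+n)+(x+2n)=0$. Then $d=2$, the exponents are $0,n,2n,n^2$, and $A_0=1+z$, $A_1=-2$, $A_2=1$, $A_3=-z$, so that
\[
F=\big[z+(e^{nz}-1)^2\big]-z\,e^{n^2z}.
\]
Here $D=2$, $m=4$, $\eta=0$. The bracket collects the exponents without an $n^2$ term. Give $z^an^b$ the weight $2a-b$. In the bracket, $z$ and $n^2z^2$ have weight $2$, and $n^az^a$ has weight $a$ for $a\ge3$. The factor $e^{n^2z}$ has weight $0$, so $ze^{n^2z}$ has weight $2$. With $w=n^2z$ the part of $F$ of weight $2$ is $n^{-2}\varphi(w)$, where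
\[
\varphi(w)=(w+w^2)-we^w=-\tfrac12w^3-\cdots .
\]
Lemma~\ref{lem:exppoly} applied to $w^{-1}\varphi=(1+w)-e^w$ gives order at most $2+1-1=2$, so $\operatorname{ord}\varphi\le3=\eta+m-1$, with equality. The corresponding term of $F$ is $-\frac12n^4z^3$. Dividing by $w$ is essential: for $\varphi$ itself the lemma only gives order at most $3+2-1=4$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:support}]
We use induction on $D$. If $D=0$ the $P_i$ are constants, so $m=1$ and $F=A_1(z)e^{cz}$ has order $\eta$ in $z$, with $b=0$ on the support. The only minimizer of $a-b$ is $(\eta,0)$.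

Let $D\ge1$ and assume the statement for $D-1$.

\emph{Step 1: clusters.} Group the indices into clusters $C$ according to the coefficient $c_C$ of $n^D$ in $P_i$. For $i\in C$ put $R_i=P_i-c_Cn^D$, of degree at most $D-1$; within a cluster the differences $R_i-R_j=P_i-P_j$ are nonconstant. Put $m_C=|C|$ and $F_C=\sum_{i\in C}A_ie^{R_iz}$, so that $F=\sum_Ce^{c_Cn^Dz}F_C$. Discard the clusters on which all $A_i$ vanish, and for the others let $\eta_C=\min_{i\in C}\operatorname{ord}A_i$. The \emph{weight} of $z^an^b$ is $Da-b$. By induction $F_C\ne0$, the weight has a minimum $\omega_C$ on $\operatorname{supp}F_C$, and all minimizers have $a\le\eta_C+m_C-1$. Let $\omega=\min_C\omega_C$ and $\mathcal M=\{C:\omega_C=\omega\}$.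

\emph{Step 2: the part of lowest weight.} Every term of $e^{cn^Dz}$ has weight $0$, so all weights in $F$ are at least $\omega$. A monomial $z^an^b$ of weight $\omega$ equals $n^{-\omega}w^a$ with $w=n^Dz$. Hence the part of $F$ of weight $\omega$ is $n^{-\omega}\varphi(w)$, where
\[
\varphi(w)=\sum_{C\in\mathcal M}e^{c_Cw}\ell_C(w),\qquad \ell_C(w)=\sum_{Da-b=\omega}(F_C)_{ab}\,w^a .
\]
By Step 1 each $\ell_C$ is a nonzero polynomial of degree $d_C\le\eta_C+m_C-1$. The $c_C$ are distinct, so $\varphi\ne0$ by Lemma~\ref{lem:exppoly}, and $F\ne0$. Let $a^*=\operatorname{ord}\varphi$; then $(a^*,Da^*-\omega)\in\operatorname{supp}F$. If $(a,b)\in\operatorname{supp}F$ minimizes $(D+1)a-b$, then $a+(Da-b)\le a^*+\omega$ and $Da-b\ge\omega$, so $a\le a^*$. It remains to show that $a^*\le\eta+m-1$.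

\emph{Step 3: the exponents of $\ell_C$ lie in a short interval.} The bound on $d_C$ involves $\eta_C$, which may be much larger than $\eta$, so it cannot be summed over clusters. What can be summed is the length of the range of exponents of $\ell_C$. Let $C\in\mathcal M$. The point $(d_C,Dd_C-\omega)$ lies in $\operatorname{supp}F_C$, so \eqref{eq:slope} for $F_C$, with $D-1$ in place of $D$, gives $Dd_C-\omega\le(D-1)(d_C-\eta_C)$. Therefore
\begin{equation}\label{eq:short}
d_C-\frac\omega D\le\frac{D-1}D\,(d_C-\eta_C)\le m_C-1 .
\end{equation}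
Let $\gamma$ be the smallest exponent that occurs in some $\ell_C$ with $C\in\mathcal M$. The corresponding point of the support has $b=D\gamma-\omega\ge0$, so $\gamma\ge\omega/D$, and \eqref{eq:short} gives $d_C-\gamma+1\le m_C$ for all $C\in\mathcal M$. Lemma~\ref{lem:exppoly} applied to $w^{-\gamma}\varphi=\sum_{C\in\mathcal M}e^{c_Cw}(w^{-\gamma}\ell_C)$ now yields, for any $C_1\in\mathcal M$,
\begin{equation}\label{eq:astar}
a^*\le\gamma+\sum_{C\in\mathcal M}(d_C-\gamma+1)-1=d_{C_1}+\sum_{C\in\mathcal M\setminus\{C_1\}}(d_C-\gamma+1)\le d_{C_1}+\sum_{C\in\mathcal M\setminus\{C_1\}}m_C .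
\end{equation}

\emph{Step 4: comparison with $\eta$.} Let $C_0$ be a cluster with $\eta_{C_0}=\eta$. If $C_0\in\mathcal M$, take $C_1=C_0$ in \eqref{eq:astar}; since $d_{C_0}\le\eta+m_{C_0}-1$, we get $a^*\le\eta-1+\sum_{C\in\mathcal M}m_C\le\eta+m-1$. If $C_0\notin\mathcal M$, let $(a_0,b_0)$ be a minimizer of the weight on $\operatorname{supp}F_{C_0}$. Then $\omega<\omega_{C_0}=Da_0-b_0\le D(\eta+m_{C_0}-1)$. For any $C_1\in\mathcal M$, \eqref{eq:short} gives $d_{C_1}\le\omega/D+m_{C_1}-1\le\eta+m_{C_0}+m_{C_1}-2$, and \eqref{eq:astar} gives $a^*\le\eta-2+m_{C_0}+\sum_{C\in\mathcal M}m_C\le\eta+m-2$, because $C_0$ is not counted in the sum.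
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:algebra}]
Suppose that not all $q_i$ vanish, and let $d$ and $F$ be as in \eqref{eq:genfun}. Proposition~\ref{prop:support} applies with $m=p+1$ and $\eta=0$, and gives a point $(a,b)\in\operatorname{supp}F$ with $a\le p$. By \eqref{eq:genfun}, $a\ge d+1$. Hence $d\le p-1$; for $p=0$ this is impossible, so $q_0=0$.
\end{proof}

\section{Tools}\label{sec:tools}

\subsection*{Host--Kra factors and nilsystems}
A \emph{factor} of a system is a $T$-invariant sub-$\sigma$-algebra $Y$, or equivalently a system onto which $X$ maps equivariantly; $\mathbb E(f\mid Y)$ is viewed as a function on $X$, and $\mathbb E(Tf\mid Y)=T\,\mathbb E(f\mid Y)$. For an ergodic system the Host--Kra seminorms on $L^\infty(\mu)$ are given by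
\begin{equation}\label{eq:seminorm}
\|f\|_{U^1}=\Big|\int f\,d\mu\Big|,\qquad \|f\|_{U^{s+1}}^{2^{s+1}}=\lim_{R\to\infty}\frac1R\sum_{h=1}^R\big\|T^hf\cdot\bar f\big\|_{U^s}^{2^s}.
\end{equation}
A \emph{lattice} in a nilpotent Lie group $G$ is a discrete cocompact subgroup $\Gamma$. The compact manifold $G/\Gamma$ carries a unique $G$-invariant probability measure, its \emph{Haar measure}. A \emph{nilsystem} is $G/\Gamma$ with Haar measure and the translation $g\Gamma\mapsto\tau g\Gamma$ by a fixed $\tau\in G$; it has \emph{step at most $s$} if the $(s+1)$-st term of the lower central series of $G$ is trivial. The group $G$ need not be connected.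

A \emph{F{\o}lner sequence} of $\mathbb Z^d$ is a sequence of finite nonempty sets $\Phi_N$ with $|\Phi_N\triangle(\Phi_N+v)|/|\Phi_N|\to0$ for every $v\in\mathbb Z^d$. A family $(y_v)_{v\in\mathbb Z^d}$ in a compact space is \emph{well distributed} for a probability measure $\nu$ if $|\Phi_N|^{-1}\sum_{v\in\Phi_N}F(y_v)\to\int F\,d\nu$ for every continuous $F$ and every F{\o}lner sequence.

We use the following results.
\begin{enumerate}
\item[(HK)] \cite{HK} Let $X$ be ergodic. (i) $\mathbb E(f\mid Z_s)=0$ if and only if $\|f\|_{U^{s+1}}=0$, and $Z_s\subset Z_{s+1}$. (ii) $Z_s(X)$ is an inverse limit of $s$-step nilsystems that are factors of $X$: finitely many functions in $L^2(Z_s)$ can be approximated in $L^2$ by functions measurable for one such factor. (iii) An ergodic nilsystem of step at most $s$ equals its own $Z_s$. (iv) If $Y$ is a factor of $X$, then $Z_s(Y)\subset Z_s(X)$.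
\item[(Fin)] Every admissible family has finite complexity (the known fact recalled after Definition~\ref{def:complexity}).
\item[(Conv)] \cite{HKpoly,Lpoly} The averages \eqref{eq:avg} converge in $L^2(\mu)$.
\item[(UE)] (Parry; Leibman.) An ergodic nilsystem is uniquely ergodic and minimal: for every point $x$ and continuous $\phi$, $\frac1R\sum_{m\le R}\phi(T^mx)\to\int\phi\,d\mu$, and every orbit is dense.
\item[(Eq)] \cite{Lequi} Let $H$ be a connected, simply connected nilpotent Lie group with lattice $\Lambda_H$, and let $h\colon\mathbb Z^d\to H$ have the form $h(v)=a_1^{p_1(v)}\cdots a_m^{p_m(v)}$ with $a_\nu\in H$ and integer-valued polynomials $p_\nu$. Then $h(v)\Lambda_H$ is well distributed in $H/\Lambda_H$ for Haar measure if and only if its image in the torus $H/([H,H]\Lambda_H)$ is well distributed for Haar measure.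
\item[(Mal)] (Mal'cev; see \cite[\S\S5.1, 5.4]{CG}.) Let $L$ be a connected, simply connected nilpotent Lie group with Lie algebra $\mathfrak l$ and lattice $\Lambda$. Then $\mathfrak l_{\mathbb Q}=\operatorname{span}_{\mathbb Q}(\log\Lambda)$ is a Lie algebra over $\mathbb Q$ with $\mathfrak l_{\mathbb Q}\otimes\mathbb R=\mathfrak l$. For each $Y\in\mathfrak l_{\mathbb Q}$ there is an integer $q\ge1$ with $\exp(qY)\in\Lambda$. If $\mathfrak h\subset\mathfrak l$ is a \emph{rational} subalgebra, that is, one spanned by vectors of $\mathfrak l_{\mathbb Q}$, then $H=\exp\mathfrak h$ is closed, $H\cap\Lambda$ is a lattice in $H$, and $H\Lambda$ is closed.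
\end{enumerate}

\subsection*{Simply connected nilpotent groups}
Let $L$ be as in (Mal). The map $\exp\colon\mathfrak l\to L$ is a diffeomorphism, and by the Baker--Campbell--Hausdorff (BCH) formula $\log(\exp Y\exp Y')=Y+Y'+\frac12[Y,Y']+\cdots$ is a finite sum of iterated brackets, hence polynomial in $(Y,Y')$. For a subalgebra $\mathfrak h$ the set $\exp\mathfrak h$ is a simply connected subgroup, normal if $\mathfrak h$ is an ideal. A smooth curve $\gamma$ in $L$ has a \emph{logarithmic derivative} $\gamma^{-1}\gamma'$ with values in $\mathfrak l$, and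
\begin{equation}\label{eq:product}
(\gamma_1\gamma_2)^{-1}(\gamma_1\gamma_2)'=\operatorname{Ad}(\gamma_2^{-1})(\gamma_1^{-1}\gamma_1')+\gamma_2^{-1}\gamma_2' .
\end{equation}
We use two consequences for a curve with $\gamma(0)=1$.
\begin{enumerate}
\item[(LD1)] If $\gamma^{-1}\gamma'$ takes values in a subalgebra $\mathfrak h$, then $\gamma$ lies in $\exp\mathfrak h$. Indeed, with $\xi=\gamma^{-1}\gamma'$ the equation $\tilde\gamma'=\tilde\gamma\xi$, $\tilde\gamma(0)=1$, has a solution in $\exp\mathfrak h$, and its solution in $L$ is unique.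
\item[(LD2)] If $\chi$ is a linear functional on $\mathfrak l$ with $\chi([\mathfrak l,\mathfrak l])=0$, then $\chi\circ\log$ is a homomorphism $L\to\mathbb R$ by BCH, its differential at $1$ is $\chi$, and so $\chi(\log\gamma(1))=\int_0^1\chi(\gamma^{-1}\gamma')\,d\theta$.
\end{enumerate}

The next lemma describes averaging along the orbits of a normal subgroup. It will be applied twice: on $X$, to compute a conditional expectation, and on a subnilmanifold of $X^{k+1}$, to finish the proof.

\begin{lemma}\label{lem:fiber}
Let $L$ be as in \emph{(Mal)} with lattice $\Lambda$, let $\nu$ be Haar measure on $L/\Lambda$, and let $J$ be a closed normal subgroup such that $J\cap\Lambda$ is a lattice in $J$. Let $du$ be Haar measure on $J/(J\cap\Lambda)$. For $f\in C(L/\Lambda)$ put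
\[
\mathcal E_Jf(g\Lambda)=\int_{J/(J\cap\Lambda)}f(gu\Lambda)\,du .
\]
Then $\mathcal E_Jf$ is a well-defined continuous function on $L/\Lambda$, and $\int\mathcal E_Jf\,d\nu=\int f\,d\nu$. If $J\Lambda$ is closed, then $\mathcal E_Jf$ is the conditional expectation of $f$ on the quotient $L/(J\Lambda)$.
\end{lemma}

\begin{proof}
The integrand depends only on the coset $u(J\cap\Lambda)$. Let $\gamma\in\Lambda$. Conjugation by $\gamma$ preserves $J$ and $J\cap\Lambda$, so it acts on $J/(J\cap\Lambda)$ and carries $du$ to a $J$-invariant probability measure, which is $du$. Since $f(g\gamma u\Lambda)=f(g(\gamma u\gamma^{-1})\Lambda)$, the integral does not change when $g$ is replaced by $g\gamma$. By invariance of $du$ it does not change when $g$ is replaced by $gu_0$ with $u_0\in J$. Continuity follows from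
\[
|\mathcal E_Jf(g'\Lambda)-\mathcal E_Jf(g\Lambda)|\le\sup_{y\in L/\Lambda}|f(g'g^{-1}y)-f(y)|,
\]
whose right side tends to $0$ as $g'\to g$ by compactness of $L/\Lambda$. The operator $\mathcal E_J$ is positive, fixes $1$, and commutes with left translations by $L$. So $f\mapsto\int\mathcal E_Jf\,d\nu$ is an $L$-invariant probability measure on $L/\Lambda$, and it equals $\nu$. Finally let $J\Lambda$ be closed. Then $\mathcal E_Jf$ is a continuous function on the compact space $L/(J\Lambda)$, and for $\phi\in C(L/(J\Lambda))$ we have $\mathcal E_J(\phi f)=\phi\,\mathcal E_Jf$, hence $\int\phi f\,d\nu=\int\phi\,\mathcal E_Jf\,d\nu$.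
\end{proof}

\subsection*{Weyl's theorem along F{\o}lner sequences}

\begin{lemma}\label{lem:weyl}
Let $\psi\in\mathbb R[m,n]$ have an irrational coefficient at some nonconstant monomial. Then $|\Phi_N|^{-1}\sum_{v\in\Phi_N}e(\psi(v))\to0$ for every F{\o}lner sequence $(\Phi_N)$ of $\mathbb Z^2$.
\end{lemma}

\begin{proof}
\emph{Reduction to an irrational top part.} Let $d\ge1$ be the largest total degree of a monomial with irrational coefficient, and let $K\ge1$ be a common denominator of the coefficients of the monomials of degree greater than $d$. On a coset $\rho+K\mathbb Z^2$ a monomial is constant modulo $K$, so each term of degree greater than $d$ is constant modulo $1$. Thus $e(\psi(\rho+Kv))$ is a constant times $e(\psi_\rho(v))$, where $\psi_\rho$ has degree $d$ and its homogeneous part of degree $d$ is $K^d$ times that of $\psi$. Let $\Phi_N^\rho=\{v:\rho+Kv\in\Phi_N\}$. For two cosets, $\big||\Phi_N^\rho|-|\Phi_N^{\rho'}|\big|\le|\Phi_N\triangle(\Phi_N+\rho'-\rho)|=o(|\Phi_N|)$, so $|\Phi_N^\rho|/|\Phi_N|\to K^{-2}$. Also $|\Phi^\rho_N\triangle(\Phi_N^\rho+v)|\le|\Phi_N\triangle(\Phi_N+Kv)|$,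 so $(\Phi_N^\rho)$ is a F{\o}lner sequence. It therefore suffices to treat $\psi$ of degree $d\ge1$ whose homogeneous part $\psi_d$ of degree $d$ has an irrational coefficient. We use induction on $d$.

\emph{The case $d=1$.} Here $e(\psi)$ is a constant times a nontrivial character $\chi$ of $\mathbb Z^2$. If $\chi(v_0)\ne1$, then $|1-\chi(v_0)|\,|\sum_{v\in\Phi_N}\chi(v)|\le|\Phi_N\triangle(\Phi_N+v_0)|=o(|\Phi_N|)$.

\emph{The case $d\ge2$.} Let $m^an^{d-a}$ have an irrational coefficient in $\psi_d$, and let $\mathbf e=(1,0)$ if $a\ge1$ and $\mathbf e=(0,1)$ if $a=0$. Then the partial derivative $\partial_{\mathbf e}\psi_d$ has an irrational coefficient. Put $\phi=e(\psi)$ and fix $R\ge1$. By the F{\o}lner property the average of $\phi$ over $\Phi_N$ equals that of $v\mapsto\frac1R\sum_{t\le R}\phi(v+t\mathbf e)$ up to $o(1)$, and the Cauchy--Schwarz inequality gives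
\[
\limsup_N\Big|\frac1{|\Phi_N|}\sum_{v\in\Phi_N}\phi(v)\Big|^2\le\frac1{R^2}\sum_{t,t'\le R}\limsup_N\Big|\frac1{|\Phi_N|}\sum_{v\in\Phi_N}\phi(v+t\mathbf e)\overline{\phi(v+t'\mathbf e)}\Big| .
\]
For $t\ne t'$ the polynomial $\psi(v+t\mathbf e)-\psi(v+t'\mathbf e)$ has degree $d-1$ and top part $(t-t')\partial_{\mathbf e}\psi_d$, so these terms vanish by induction. The $R$ terms with $t=t'$ contribute $1/R$. Let $R\to\infty$.
\end{proof}

\section{Relations are obstructions: the lower bound}\label{sec:lower}

To turn a relation of degree $d$ into a counterexample we need a system in which polynomial phases of degree $d$ appear along orbits. Fix $d\ge1$ and an irrational $\alpha$, and let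
\[
T(y_1,\dots,y_d)=(y_1+\alpha,\;y_2+y_1,\;\dots,\;y_d+y_{d-1})
\]
on $\mathbb T^d$ with Lebesgue measure. Put $y_0=\alpha$.

\begin{lemma}\label{lem:affine}
\begin{enumerate}
\item[(a)] $y_j\circ T^t=\sum_{l=0}^j\binom tl\,y_{j-l}$ for $1\le j\le d$ and all $t\in\mathbb Z$.
\item[(b)] $T$ is totally ergodic.
\item[(c)] Let $f=\kappa\,e(m_1y_1+\dots+m_ry_r)$ with $|\kappa|=1$, integers $m_j$, $1\le r\le d$ and $m_r\ne0$. Then $\mathbb E(f\mid Z_s)=0$ for all $s\le r-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\Theta_t$ be the map defined by the right sides. Then $\Theta_0$ is the identity, and $\Theta_t\circ T=\Theta_{t+1}$ for all $t\in\mathbb Z$ because $\binom tl+\binom t{l-1}=\binom{t+1}l$.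

(b) Let $q\ge1$ and let $f\in L^2$ be $T^q$-invariant. For $m\in\mathbb Z^d$ let $\chi_m(y)=e(m\cdot y)$. By (a), $\chi_m\circ T^t$ is a constant of modulus one times a character $\chi_{m(t)}$, so $|\hat f(m(t))|=|\hat f(m)|$ for $t\in q\mathbb Z$. Let $m\ne0$ and let $r$ be the largest index with $m_r\ne0$. If $r\ge2$, then $m(t)_{r-1}=m_{r-1}+tm_r$, so the $m(t)$ are pairwise distinct and $\hat f(m)=0$ by Parseval's identity. If $r=1$, then $\chi_m\circ T^q=e(m_1q\alpha)\chi_m$ with $e(m_1q\alpha)\ne1$, and again $\hat f(m)=0$. So $f$ is constant.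

(c) By (HK)(i) it suffices to show that $\|f\|_{U^r}=0$. For $r=1$ this says $\int f=0$. For $r\ge2$ and $h\ge1$, part (a) shows that $T^hf\cdot\bar f$ has the same form with $r-1$ in place of $r$ and top coefficient $hm_r\ne0$. Induction and \eqref{eq:seminorm} give the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, assuming Theorem~\ref{thm:main}]
(a) The upper bound is Theorem~\ref{thm:main}. For the lower bound let $d=c(\mathcal P)$; we may assume $d\ge1$. Write $q_i=\sum_{j=0}^dq_{i,j}\binom tj$. The relations of degree at most $d$ are the real solutions $(q_{i,j})$ of a homogeneous linear system with rational coefficients, so they are spanned by rational solutions, and some rational solution has a $q_i$ of degree $d$. After scaling, all $q_{i,j}$ are integers. The coefficient of $x^d$ in the relation is $\sum_iq_{i,d}/d!=0$, so at least two of the $q_{i,d}$ are nonzero, and $q_{i_0,d}\ne0$ for some $i_0\ge1$.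

On $\mathbb T^d$ let $f_i(y)=e(\sum_{j=1}^dq_{i,j}y_j)$ for $0\le i\le k$. Let $\nabla q(t)=q(t+1)-q(t)$. Since $\nabla\binom tj=\binom t{j-1}$, we have $\nabla^uq_i(t)=\sum_{j\ge u}q_{i,j}\binom t{j-u}$, and Lemma~\ref{lem:affine}(a) gives
\[
f_i(T^ty)=e\Big(\sum_{j=1}^d\sum_{u=0}^jq_{i,j}\binom t{j-u}y_u\Big)=e\Big(\sum_{u=0}^dy_u\nabla^uq_i(t)-\alpha q_{i,0}\Big);
\]
the correction $-\alpha q_{i,0}$ appears because the term $j=u=0$ is absent on the left. Applying $\nabla^u$ in the variable $x$ to the relation and setting $x=0$ gives $\sum_i(\nabla^uq_i)(P_i(n))=0$. Hence $\prod_{i=0}^kf_i(T^{P_i(n)}y)=\kappa$, where $\kappa=e(-\alpha\sum_iq_{i,0})$ depends neither on $n$ nor on $y$. So every term of \eqref{eq:avg} equals $\kappa\overline{f_0}$, which has norm $1$. On the other hand $\mathbb E(f_{i_0}\mid Z_s)=0$ for all $s\le d-1$ by Lemma~\ref{lem:affine}(c), and $T$ is totally ergodic. The property in Definition~\ref{def:complexity} fails for every $s\le d-1$, so the complexity is at least $d$.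

(b) The family is admissible, since the differences are nonzero multiples of $P$. For $k=1$ the complexity is $0$ by Theorem~\ref{thm:main}. For $k\ge2$, the $k$-th finite difference of a polynomial of degree $k-1$ vanishes, so $\sum_{i=0}^k(-1)^i\binom ki(x+iP(n))^{k-1}=0$. This is a relation of degree $k-1$, and (a) applies.
\end{proof}

\begin{remark}\label{rem:admissible}
Without admissibility no $s$ has the property in Definition~\ref{def:complexity}. Let $T$ be the shift on $\{\pm1\}^{\mathbb Z}$ with the uniform product measure, which is totally ergodic, and let $f(x)=x_0$. After $s$ differencing steps in \eqref{eq:seminorm} with $h_1,\dots,h_s\ge1$ one obtains $\prod_{\epsilon\in\{0,1\}^s}x_{\epsilon\cdot h}$, in which $x_{h_1+\dots+h_s}$ occurs exactly once; the integral is $0$. So $\mathbb E(f\mid Z_s)=0$ for all $s$. If $P_1=P_2+c$ with $c$ constant, take $f_1=f$, $f_2=T^cf$ and all other $f_j=1$; every term of \eqref{eq:avg} is $1$. If $P_1=c$, take $f_1=f$ and all other $f_j=1$; every term is $T^cf$.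
\end{remark}

\section{The upper bound in a model case}\label{sec:model}

Let $k=2$ and let $T(y_1,y_2)=(y_1+\alpha,y_2+y_1)$ on $\mathbb T^2$. The coordinate $y_1$ defines a rotation factor, which lies in $Z_1$ by (HK)(iii) and (iv). A function orthogonal to $Z_1$ is therefore orthogonal to all functions of $y_1$, and it can be approximated by combinations of characters $e(ay_1+by_2)$ with $b\ne0$. The averages \eqref{eq:avg} converge by (Conv), so it suffices to test them against a character $f_0$. We thus take $f_j=e(a_jy_1+b_jy_2)$ for $j=0,1,2$, with $b_i\ne0$ for some $i\ge 1$, and we want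
\[
\frac1N\sum_{n\le N}\int f_0\cdot T^{P_1(n)}f_1\cdot T^{P_2(n)}f_2\,d\mu\to0 .
\]
The system is the ergodic nilsystem $(\mathbb R^2\rtimes\mathbb Z)/(\mathbb Z^2\rtimes\mathbb Z)$, with $\mathbb Z$ acting by $(y_1,y_2)\mapsto(y_1,y_2+y_1)$. By (UE) each integral is an average along the orbit $T^m0=(m\alpha,\binom m2\alpha)$ of the origin. The expression becomes an average over $(m,n)\in\mathbb Z^2$ of
\[
\prod_{j=0}^2f_j(T^{m+P_j(n)}0)=e\Big(\alpha\sum_{j=0}^2q_j(m+P_j(n))\Big),\qquad q_j(t)=a_jt+b_j\binom t2 ,
\]
and this double average can be taken along a F{\o}lner sequence (proof of Corollary~\ref{cor:limit}). The polynomial $\sum_jq_j(x+P_j(n))$ has rational coefficients. If it were a constant, we could subtract this constant from $q_0$ and obtain a relation with three terms and $\deg q_i=2$, contrary to Theorem~\ref{thm:algebra}. So it is nonconstant, and Lemma~\ref{lem:weyl} shows that the average tends to $0$.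

The argument used four features of the example, and each needs a substitute on a general nilsystem.
\begin{enumerate}
\item[(1)] The orbit of the origin is given by polynomials with rational coefficients times an irrational number. In general we write the orbit as $g(t)\Lambda$ for a curve $g$ whose logarithmic derivative is $\sum_\lambda\beta_\lambda e^{t\delta}E_\lambda$ with rational $\delta$ and $E_\lambda$ and with $1,\beta_1,\dots,\beta_r$ linearly independent over $\mathbb Q$.
\item[(2)] Each coordinate has a degree in $t$. In general there is a filtration $\mathfrak l_1\supset\mathfrak l_2\supset\cdots$ of the Lie algebra, and the quotient by $\mathfrak l_k$ lies in $Z_{k-1}$.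
\item[(3)] Characters span $L^2$. This fails when the connected group is not abelian. Instead we find the subnilmanifold $H/\Lambda_H$ of $X^{k+1}$ in which the points $(T^{m+P_j(n)}x_0)_j$ equidistribute.
\item[(4)] Theorem~\ref{thm:algebra} shows that directions of degree at least $k$ in the $i$-th coordinate equidistribute independently of everything else. In general this is the statement that $H$ contains $\exp\mathfrak l_k$ in the $i$-th coordinate, and it must also be proved for directions that are brackets.
\end{enumerate}
Items (1) and (2) occupy Section~\ref{sec:reduction}, item (3) Section~\ref{sec:H}, and item (4) Section~\ref{sec:end}.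

\section{Reduction to a polynomial orbit on a nilmanifold}\label{sec:reduction}

Fix an admissible family and an index $1\le i\le k$ as in Theorem~\ref{thm:main}. We use repeatedly that, by telescoping, replacing $f_j$ by $f_j'$ changes \eqref{eq:avg} in $L^2$ by at most $B^{k-1}\sum_j\|f_j-f_j'\|_2$ if all functions are bounded by $B$.

\subsection*{Reduction to nilsystems}
Let $s$ be the complexity, which is finite by (Fin). If $s\le k-1$, then $\mathbb E(f_i\mid Z_{k-1})=0$ implies $\mathbb E(f_i\mid Z_s)=0$ and there is nothing to prove. Let $s\ge k$. Replacing the $f_j$ by $\mathbb E(f_j\mid Z_s)$ one at a time changes \eqref{eq:avg} by averages in which one function is orthogonal to $Z_s$, hence by $o(1)$, and $\mathbb E(\mathbb E(f_i\mid Z_s)\mid Z_{k-1})=\mathbb E(f_i\mid Z_{k-1})=0$. So let all $f_j$ be $Z_s$-measurable. Given $\varepsilon>0$, (HK)(ii) provides a factor $Y$ of $X$ that is an $s$-step nilsystem with $\|f_j-\mathbb E(f_j\mid Y)\|_2<\varepsilon$ for all $j$. As a factor of $X$ it is totally ergodic. Since $Z_{k-1}(Y)$ is contained in both $Y$ and $Z_{k-1}(X)$,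 we have $\mathbb E(\mathbb E(f_i\mid Y)\mid Z_{k-1}(Y))=\mathbb E(f_i\mid Z_{k-1}(Y))=0$. Passing to $Y$ costs $O(\varepsilon)$ uniformly in $N$. From now on, then, $X=G/\Gamma$ is a totally ergodic nilsystem with translation $\tau$.

\subsection*{A simply connected model}
Facts (Mal) and (Eq) concern connected, simply connected groups, but $G$ may be disconnected, and $\tau$ may lie outside the identity component $G^\circ$, as in Section~\ref{sec:model}. We first write $T$ as a translation composed with an automorphism, and then enlarge the group by one dimension so that the automorphism becomes inner.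

The compact manifold $X$ has finitely many components, say $r_0$, each of positive measure, and $T^{r_0!}$ fixes each of them. Since $T^{r_0!}$ is ergodic, $X$ is connected. The orbits of $G^\circ$ are open and partition $X$, so $G^\circ$ acts transitively and $G=G^\circ\Gamma$. Write $\tau=b_0\gamma_0$ with $b_0\in G^\circ$ and $\gamma_0\in\Gamma$; then $T(g\Gamma)=b_0(\gamma_0g\gamma_0^{-1})\Gamma$. Let $\pi\colon L\to G^\circ$ be the universal cover, $\mathfrak l$ its Lie algebra, and $\Lambda=\pi^{-1}(\Gamma\cap G^\circ)$. Then $\Lambda$ is a lattice in $L$, $X=L/\Lambda$, and $\mu$ is Haar measure on $L/\Lambda$. Let $\sigma$ be the automorphism of $L$ that lifts conjugation by $\gamma_0$, and let $b\in L$ be a lift of $b_0$. Then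
\[
\sigma(\Lambda)=\Lambda,\qquad T(g\Lambda)=b\,\sigma(g)\Lambda .
\]

The map $g\mapsto\gamma_0g\gamma_0^{-1}g^{-1}$ of $G^\circ$ fixes $1$ and has differential $d\sigma-1$ there. It sends each term of the lower central series of $G$ into the next, so its $s$-th iterate is trivial, and $(d\sigma-1)^s=0$. Let $\mathcal D=\log d\sigma$, a nilpotent operator on $\mathfrak l$. The identity $e^{t\mathcal D}[Y,Y']=[e^{t\mathcal D}Y,e^{t\mathcal D}Y']$ is polynomial in $t$ and holds for $t\in\mathbb Z$, hence for all real $t$; its derivative at $t=0$ says that $\mathcal D$ is a derivation. Let $\widehat{\mathfrak l}=\mathbb RA\oplus\mathfrak l$ with $[A,Y]=\mathcal DY$. This Lie algebra is nilpotent. Indeed, let $\mathfrak l^{(j)}$ be the lower central series of $\mathfrak l$, which is $\mathcal D$-invariant. The subspaces $\mathcal D^a\mathfrak l^{(j)}+\mathfrak l^{(j+1)}$ with $0\le a\le\dim\mathfrak l$, ordered lexicographically in $(j,a)$, form a finite chain from $\mathfrak l$ to $0$; bracketing with $\widehat{\mathfrak l}$ maps each member into the next, and $[\widehat{\mathfrak l},\widehat{\mathfrak l}]\subset\mathfrak l$.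

Let $\widehat L\supset L$ be the simply connected group with Lie algebra $\widehat{\mathfrak l}$. Each element is uniquely $g\exp(tA)$ with $g\in L$, and $g\exp(tA)\mapsto t$ is a homomorphism $\widehat L\to\mathbb R$ with kernel $L$. Conjugation by $\exp A$ has differential $e^{\mathcal D}=d\sigma$ on $\mathfrak l$, so it equals $\sigma$ on $L$. Hence $\widehat\Lambda=\Lambda\exp(\mathbb ZA)$ is a discrete subgroup with $\widehat\Lambda\cap L=\Lambda$, and it is cocompact because $\widehat L=\exp([0,1]A)\,K\,\widehat\Lambda$ for any compact $K$ with $L=K\Lambda$. Put $\widehat\tau=b\exp A$. The map $g\Lambda\mapsto g\widehat\Lambda$ embeds $X$ in $\widehat L/\widehat\Lambda$ and turns $T$ into left multiplication by $\widehat\tau$, because $b\exp(A)g\widehat\Lambda=b\sigma(g)\exp(A)\widehat\Lambda=b\sigma(g)\widehat\Lambda$.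

\subsection*{The orbit as a polynomial curve}
We now split $\log\widehat\tau$ into a rational part and a part with independent irrational coefficients. A power of the rational part lies in the lattice and can be divided out, at the price of replacing $T$ by a power.

Let $\widehat{\mathfrak l}_{\mathbb Q}$ and $\mathfrak l_{\mathbb Q}$ be the rational forms defined by $\widehat\Lambda$ and $\Lambda$. Then $\widehat{\mathfrak l}_{\mathbb Q}\supset\mathbb QA\oplus\mathfrak l_{\mathbb Q}$, both sides have dimension $1+\dim\mathfrak l$ over $\mathbb Q$, and so they are equal. In particular $\widehat{\mathfrak l}_{\mathbb Q}\cap\mathfrak l=\mathfrak l_{\mathbb Q}$. Since $\widehat\tau$ maps to $1$ in $\widehat L/L=\mathbb R$, we have $\log\widehat\tau=A+B$ with $B\in\mathfrak l$. Let $1,\beta_1',\dots,\beta_r'$ be a $\mathbb Q$-basis of the $\mathbb Q$-span of $1$ and the coordinates of $B$ in a basis of $\mathfrak l_{\mathbb Q}$. Then $B=B_0+\sum_\lambda\beta_\lambda'E_\lambda$ with $B_0,E_1,\dots,E_r\in\mathfrak l_{\mathbb Q}$. By (Mal) there is $q\ge1$ such that $A_1=q(A+B_0)$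 satisfies $\exp A_1\in\widehat\Lambda$. With $\beta_\lambda=q\beta'_\lambda$,
\[
\log\widehat\tau^{\,q}=A_1+E,\qquad E=\sum_{\lambda=1}^r\beta_\lambda E_\lambda,\qquad 1,\beta_1,\dots,\beta_r\text{ linearly independent over }\mathbb Q .
\]
Put $S=T^q$, $x_0=\Lambda\in X$, $\delta=\operatorname{ad}A_1|_{\mathfrak l}$, and
\[
g(t)=\exp(t(A_1+E))\exp(-tA_1)\qquad(t\in\mathbb R).
\]
The image of $g(t)$ in $\widehat L/L$ is $tq-tq=0$, so $g(t)\in L$, and $\log g(t)$ is a polynomial in $t$ by BCH. The derivation $\delta$ is nilpotent, and it is rational: $\delta\mathfrak l_{\mathbb Q}\subset\widehat{\mathfrak l}_{\mathbb Q}\cap\mathfrak l=\mathfrak l_{\mathbb Q}$. We have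
\begin{equation}\label{eq:orbit}
S^tx_0=g(t)\Lambda\quad(t\in\mathbb Z),\qquad g(0)=1,\qquad g^{-1}g'(t)=e^{t\delta}E\quad(t\in\mathbb R).
\end{equation}
The first identity holds because $\widehat\tau^{\,qt}\widehat\Lambda=g(t)\exp(tA_1)\widehat\Lambda$ and $\exp(tA_1)\in\widehat\Lambda$. The last follows from \eqref{eq:product}: the logarithmic derivative is $\operatorname{Ad}(\exp tA_1)(A_1+E)-A_1=\operatorname{Ad}(\exp tA_1)E$. The map $S$ is the translation by $\tau^q$ on $G/\Gamma$ and is ergodic, so (UE) applies to $S$. This is the second use of total ergodicity on the nilsystem, after connectedness.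

In the model case, $L=\mathbb R^2$ with basis $e_1,e_2$, $\mathcal De_1=e_2$, $\mathcal De_2=0$ and $b=\alpha e_1$. BCH gives $\log\widehat\tau=A+\alpha(e_1-\frac12e_2)$, so $q=r=1$, $\delta=\mathcal D$, $E_1=e_1-\frac12e_2$, and $e^{t\delta}E=\alpha e_1+\alpha(t-\frac12)e_2$ is the derivative of $g(t)=(t\alpha,\binom t2\alpha)$.

\subsection*{The filtration by degree}
For $Y\in\mathfrak l$ let
\begin{equation}\label{eq:Q}
Q_Y(t)=\int_0^te^{v\delta}Y\,dv=\sum_{c\ge1}\frac{t^c}{c!}\,\delta^{c-1}Y,
\end{equation}
a polynomial in $t$. By \eqref{eq:orbit}, $Q_E=\sum_\lambda\beta_\lambda Q_{E_\lambda}$ is the integral of the logarithmic derivative of $g$, and the vector $\delta^{c-1}E_\lambda$ enters it with the power $t^c$. So we give $\delta^{c-1}E_\lambda$ the degree $c$, and we let degrees add under brackets. For $c\ge1$ let $\mathfrak l_c$ be the span of all iterated brackets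
\begin{equation}\label{eq:bracket}
\mathcal B(w_1,\dots,w_\nu),\qquad w_\kappa=\delta^{c_\kappa-1}E_{\lambda_\kappa},\quad c_\kappa\ge1,\quad c_1+\dots+c_\nu\ge c,
\end{equation}
of any length $\nu\ge1$ and with any parenthesization; for $\nu=1$ the bracket is $w_1$. In the model case $\mathfrak l_1=\mathbb R^2$, $\mathfrak l_2=\mathbb Re_2$ and $\mathfrak l_3=0$.

\begin{lemma}\label{lem:filtration}
We have $\mathfrak l_1=\mathfrak l$. Each $\mathfrak l_c$ is a rational subalgebra of $\mathfrak l$ and an ideal of $\widehat{\mathfrak l}$. For $c\ge2$ the $c$-th term of the lower central series of $\widehat{\mathfrak l}$ is contained in $\mathfrak l_c$.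
\end{lemma}

\begin{proof}
By definition $[\mathfrak l_c,\mathfrak l_{c'}]\subset\mathfrak l_{c+c'}$ and $\mathfrak l_{c+1}\subset\mathfrak l_c$, so $\mathfrak l_c$ is a subalgebra. It is rational because the vectors \eqref{eq:bracket} lie in $\mathfrak l_{\mathbb Q}$. Applying the derivation $\delta$ to \eqref{eq:bracket} gives a sum of brackets in each of which one $c_\kappa$ is raised by $1$, so $\delta\mathfrak l_c\subset\mathfrak l_{c+1}$.

Let $L_1=\exp\mathfrak l_1$. Since $e^{t\delta}E\in\mathfrak l_1$, (LD1) and \eqref{eq:orbit} show that $g(t)\in L_1$, so the $S$-orbit of $x_0$ lies in $L_1\Lambda/\Lambda$. This set is closed by (Mal), and the orbit is dense by (UE). Hence $L=L_1\Lambda$ is a countable union of closed cosets of $L_1$. By the Baire category theorem $L_1$ has nonempty interior, so it is an open subgroup of the connected group $L$, and $\mathfrak l_1=\mathfrak l$.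

Since $\widehat{\mathfrak l}=\mathbb RA_1\oplus\mathfrak l_1$, we get $[\widehat{\mathfrak l},\mathfrak l_c]\subset\delta\mathfrak l_c+[\mathfrak l_1,\mathfrak l_c]\subset\mathfrak l_{c+1}$ and $[\widehat{\mathfrak l},\widehat{\mathfrak l}]=[\widehat{\mathfrak l},\mathfrak l_1]\subset\mathfrak l_2$. The remaining statements follow, the last by induction on $c$.
\end{proof}

Let $J=\exp\mathfrak l_k$. It is a normal subgroup of $\widehat L$ contained in $L$. By (Mal), $J$ and $J\Lambda$ are closed subgroups and $J\cap\Lambda$ is a lattice in $J$. Let $X_k=L/(J\Lambda)$. The automorphism $\sigma$ preserves $\Lambda$ and, being a conjugation in $\widehat L$, preserves $J$. So $T$ descends to $X_k$, which is a factor of $(X,T)$.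

\begin{lemma}\label{lem:factor}
$X_k\subset Z_{k-1}(X)$.
\end{lemma}

\begin{proof}
For $k=1$ we have $J=L$ and $X_k$ is a point. Let $k\ge2$. We present $X_k$ as a nilsystem of step at most $k-1$. The group $L^*=L\exp(\mathbb ZA)$ is a closed subgroup of $\widehat L$ that contains $\widehat\tau$ and $\widehat\Lambda$, and $X=L^*/\widehat\Lambda$. Thus $X_k=L^*/(J\widehat\Lambda)=(L^*/J)\big/(J\widehat\Lambda/J)$, with $T$ acting as translation by $\widehat\tau J$. The group $J\widehat\Lambda$ meets each open coset $L\exp(mA)$ of $L^*$ in the closed set $J\Lambda\exp(mA)$, so it is closed in $L^*$. Hence $J\widehat\Lambda/J$ is a closed countable subgroup of the Lie group $L^*/J$; by the Baire category theorem it has an isolated point, so it is discrete, and it is cocompact since $X_k$ is compact. The group $L^*/J$ is contained in the connected group $\widehat L/J$, whose Lie algebra $\widehat{\mathfrak l}/\mathfrak l_k$ has step at most $k-1$ by Lemma~\ref{lem:filtration}. The image of $\mu$ and Haar measure are both invariant under the transitive action of $L$ on $X_k$,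 so they agree. Thus $X_k$ is an ergodic nilsystem of step at most $k-1$, and (HK)(iii), (iv) give $X_k=Z_{k-1}(X_k)\subset Z_{k-1}(X)$.
\end{proof}

\subsection*{The final form of the problem}
Let $\mathcal E_J$ be the operator of Lemma~\ref{lem:fiber}; it computes $\mathbb E(\,\cdot\mid X_k)$ on continuous functions. Theorem~\ref{thm:main} is a consequence of the following statement about $S=T^q$.

\begin{proposition}\label{prop:final}
Let $\{P_1,\dots,P_k\}\subset\mathbb Z[n]$ be admissible with $P_j(0)=0$ for all $j$. Let $f_0,\dots,f_k\in C(X)$, and suppose that $\mathcal E_Jf_i=0$ for some $1\le i\le k$. Then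
\begin{equation}\label{eq:corr}
\lim_{N\to\infty}\frac1N\sum_{n\le N}\int f_0\prod_{j=1}^kS^{P_j(n)}f_j\,d\mu=0 .
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:final}]
By Lemma~\ref{lem:factor}, $\mathbb E(f_i\mid X_k)=0$. Approximate each $f_j$ in $L^2$ by a continuous $\tilde f_j$ with $\|\tilde f_j\|_\infty\le\|f_j\|_\infty$, and replace $\tilde f_i$ by $\tilde f_i-\mathcal E_J\tilde f_i$. This function is continuous, bounded by $2\|f_i\|_\infty$, and orthogonal to $X_k$. Moreover $f_i-(\tilde f_i-\mathcal E_J\tilde f_i)$ is the projection of $f_i-\tilde f_i$ onto the orthogonal complement of $L^2(X_k)$, so its norm is at most $\|f_i-\tilde f_i\|_2$. We may therefore assume that all $f_j$ are continuous and $\mathbb E(f_i\mid X_k)=0$.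

Split $n$ into residue classes modulo $q$. For $0\le\rho<q$ let $\tilde P_j(n)=(P_j(qn+\rho)-P_j(\rho))/q$. Since $P_j(y+\rho)-P_j(\rho)$ is a polynomial in $y$ with integer coefficients and no constant term, $\tilde P_j\in\mathbb Z[n]$ and $\tilde P_j(0)=0$; the family $\{\tilde P_j\}$ is admissible. With $N'=\lfloor N/q\rfloor$, the average \eqref{eq:avg} differs by $O(q/N)$ from the mean over $\rho$ of
\[
\frac1{N'}\sum_{n\le N'}\prod_{j=1}^kS^{\tilde P_j(n)}\big(T^{P_j(\rho)}f_j\big).
\]
The functions $T^{P_j(\rho)}f_j$ are continuous. The continuous function $\mathcal E_J(T^{P_i(\rho)}f_i)$ equals $T^{P_i(\rho)}\mathbb E(f_i\mid X_k)=0$ almost everywhere, hence everywhere, as $\mu$ has full support. By (Conv) for the system $(X,S)$ the displayed averages have a limit in $L^2$, and by Proposition~\ref{prop:final} this limit is orthogonal to the dense subspace $C(X)$. So the limit is $0$.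
\end{proof}

\section{The limit as an integral over a subnilmanifold}\label{sec:H}

Let $P_j$ and $f_j$ be as in Proposition~\ref{prop:final}. Put $P_0=0$, $t_j(x,n)=x+P_j(n)$ for $0\le j\le k$, and
\[
h(x,n)=\big(g(t_0(x,n)),\dots,g(t_k(x,n))\big)\in L^{k+1}.
\]
By \eqref{eq:orbit}, $h(m,n)\Lambda^{k+1}=(S^{m+P_j(n)}x_0)_{0\le j\le k}$ for integers $m,n$. We look for a subgroup $H\subset L^{k+1}$ that contains all $h(x,n)$, is rational so that it defines a subnilmanifold, and is small enough for the points $h(m,n)$ to equidistribute. The logarithmic derivative of $h$ is governed by $(Q_E(t_j))_j=\sum_\lambda\beta_\lambda(Q_{E_\lambda}(t_j))_j$, so we take the coefficients of each $(Q_{E_\lambda}(t_j))_j$ as generators. Expand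
\begin{equation}\label{eq:V}
\big(Q_{E_\lambda}(t_j(x,n))\big)_{0\le j\le k}=\sum_{(a,b)\ne(0,0)}x^an^b\,v_{\lambda,a,b}.
\end{equation}
There is no constant term because $P_j(0)=0$ and $Q_{E_\lambda}(0)=0$. The coefficients $v_{\lambda,a,b}$ lie in $\mathfrak l_{\mathbb Q}^{k+1}$ because $\delta^{c-1}E_\lambda/c!\in\mathfrak l_{\mathbb Q}$ and the $P_j$ have integer coefficients. Let $V_\lambda$ be the real span of the $v_{\lambda,a,b}$, let $V=\sum_\lambda V_\lambda$, and let $\mathfrak h$ be the subalgebra of $\mathfrak l^{k+1}$ generated by $V$. It is spanned by iterated brackets of the $v_{\lambda,a,b}$, so it is rational for the lattice $\Lambda^{k+1}$ of $L^{k+1}$, whose rational form is $\mathfrak l_{\mathbb Q}^{k+1}$. Put $H=\exp\mathfrak h$ and $\Lambda_H=H\cap\Lambda^{k+1}$, a lattice in $H$ by (Mal). Let $m_H$ be Haar measure on $H/\Lambda_H$, which we view inside $X^{k+1}$ through $y\Lambda_H\mapsto y\Lambda^{k+1}$.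

\begin{lemma}\label{lem:equi}
We have $h(x,n)\in H$ for all real $x,n$, and $(h(m,n)\Lambda_H)_{(m,n)\in\mathbb Z^2}$ is well distributed in $H/\Lambda_H$ for $m_H$.
\end{lemma}

\begin{proof}
\emph{Containment.} The curve $\theta\mapsto h(\theta x,\theta n)$ starts at $1$. By \eqref{eq:orbit}, \eqref{eq:Q} and the chain rule, its logarithmic derivative is
\begin{equation}\label{eq:logder}
\frac d{d\theta}\big(Q_E(t_j(\theta x,\theta n))\big)_{j}=\frac d{d\theta}\sum_{(a,b)\ne(0,0)}\theta^{a+b}x^an^b\sum_\lambda\beta_\lambda v_{\lambda,a,b}\in V .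
\end{equation}
So $h(x,n)\in H$ by (LD1).

\emph{The form required in \emph{(Eq)}.} The map $\log h$ is an $\mathfrak h$-valued polynomial in $(x,n)$. Choose a basis $Y_1,\dots,Y_M$ of $\mathfrak h$ such that the spans $\mathfrak h_\nu$ of $Y_\nu,\dots,Y_M$ satisfy $[\mathfrak h,\mathfrak h_\nu]\subset\mathfrak h_{\nu+1}$; any basis adapted to the lower central series will do. If $W$ is an $\mathfrak h_\nu$-valued polynomial with $Y_\nu$-coordinate $\vartheta_\nu$, then $\log(\exp(-\vartheta_\nu Y_\nu)\exp W)$ is an $\mathfrak h_{\nu+1}$-valued polynomial by BCH. Iterating from $W=\log h$ gives $h=\prod_{\nu=1}^M\exp(\vartheta_\nu Y_\nu)$ with real polynomials $\vartheta_\nu$. Writing $\vartheta_\nu(m,n)=\sum_{a,b}\vartheta_{\nu,a,b}\binom ma\binom nb$ turns the $\nu$-th factor into $\prod_{a,b}\exp(\vartheta_{\nu,a,b}Y_\nu)^{\binom ma\binom nb}$.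

\emph{Equidistribution in the torus.} A nontrivial character of $H/([H,H]\Lambda_H)$ is a homomorphism from $H$ to the circle that is trivial on $\Lambda_H$. As $H$ is simply connected, it lifts to a homomorphism $H\to\mathbb R$, so it has the form $e(\chi\circ\log)$ for a linear functional $\chi\ne0$ on $\mathfrak h$ with $\chi([\mathfrak h,\mathfrak h])=0$ and $\chi(\log\Lambda_H)\subset\mathbb Z$. If $v\in\mathfrak h\cap\mathfrak l_{\mathbb Q}^{k+1}$, then $\exp(q'v)\in\Lambda^{k+1}\cap H$ for some $q'\ge1$ by (Mal), so $\chi(v)\in\mathbb Q$. By (LD2) and \eqref{eq:logder},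
\[
\chi(\log h(x,n))=\sum_{(a,b)\ne(0,0)}x^an^b\sum_\lambda\beta_\lambda\,\chi(v_{\lambda,a,b}).
\]
Suppose that all coefficients of this polynomial are rational. The numbers $\chi(v_{\lambda,a,b})$ are rational and $1,\beta_1,\dots,\beta_r$ are independent over $\mathbb Q$, so all $\chi(v_{\lambda,a,b})$ vanish. Then $\chi=0$ on $V$, hence on $\mathfrak h=V+[\mathfrak h,\mathfrak h]$, a contradiction. So some nonconstant coefficient is irrational, and by Lemma~\ref{lem:weyl} the averages of $e(\chi(\log h(m,n)))$ tend to $0$ along every F{\o}lner sequence. Since trigonometric polynomials are dense in the continuous functions on the torus, the image of $h(m,n)\Lambda_H$ in the torus is well distributed, and (Eq) gives the claim.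
\end{proof}

\begin{corollary}\label{cor:limit}
Let $F(y_0,\dots,y_k)=\prod_{j=0}^kf_j(y_j)$ on $X^{k+1}$. The limit in \eqref{eq:corr} exists and equals $\int F\,dm_H$.
\end{corollary}

\begin{proof}
For fixed $n$ the function $\phi_n=f_0\prod_jS^{P_j(n)}f_j$ is continuous, and $\phi_n(S^mx_0)=F(h(m,n)\Lambda^{k+1})$. By (UE) for $S$,
\[
\int\phi_n\,d\mu=\lim_{R\to\infty}\frac1R\sum_{m\le R}F(h(m,n)\Lambda^{k+1}).
\]
Choose $R_N\ge N$ so large that for $R=R_N$ the two sides differ by at most $1/N$ for all $n\le N$. Then the $N$-th average in \eqref{eq:corr} is within $1/N$ of the average of $F(h(m,n)\Lambda^{k+1})$ over the box $[1,R_N]\times[1,N]$. These boxes form a F{\o}lner sequence of $\mathbb Z^2$, so Lemma~\ref{lem:equi} applies.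
\end{proof}

\section{Directions of degree at least $k$ are free}\label{sec:end}

Let $\iota_i$ denote the embedding of $\mathfrak l$ in $\mathfrak l^{k+1}$, and of $L$ in $L^{k+1}$, as the $i$-th coordinate. We show that $\iota_i(\mathfrak l_k)\subset\mathfrak h$; this makes $m_H$ invariant under the action of $J$ on the $i$-th coordinate alone. By duality, Theorem~\ref{thm:algebra} says that a vector of degree $c$ can be placed in the $i$-th coordinate of an element of $V$ with zeros in any $c$ other coordinates. This is the only place where Theorem~\ref{thm:algebra}, and with it admissibility of the family on the nilsystem, is used.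

\begin{lemma}\label{lem:zeros}
Let $0\le i\le k$, let $w=\delta^{c-1}E_\lambda$ with $c\ge1$, and let $I\subset\{0,\dots,k\}\setminus\{i\}$ with $1\le|I|\le c$. There is $y\in V_\lambda$ with $y_i=w$ and $y_j=0$ for all $j\in I$.
\end{lemma}

\begin{proof}
Let $I^+=I\cup\{i\}$. If there is no such $y$, then the vector of $\mathfrak l^{I^+}$ with $i$-th coordinate $w$ and other coordinates $0$ lies outside the projection of $V_\lambda$ to $\mathfrak l^{I^+}$, and a linear functional separates them. So there are linear functionals $\xi_j$ on $\mathfrak l$, $j\in I^+$, with $\sum_{j\in I^+}\xi_j(y_j)=0$ for all $y\in V_\lambda$ and $\xi_i(w)\ne0$. Put $q_j(t)=\xi_j(Q_{E_\lambda}(t))\in\mathbb R[t]$. The vector \eqref{eq:V} lies in $V_\lambda$ for all real $x,n$, so $\sum_{j\in I^+}q_j(x+P_j(n))=0$ identically. By \eqref{eq:Q} the coefficient of $t^c$ in $q_i$ is $\xi_i(w)/c!\ne0$, so $\deg q_i\ge c\ge|I|$. Theorem~\ref{thm:algebra} for the $|I|+1$ polynomials $P_j$, $j\in I^+$, gives $\deg q_i\le|I|-1$, a contradiction.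
\end{proof}

For $c\ge k$ the lemma gives $\iota_i(w)\in V$ at once; this is the situation of Section~\ref{sec:model}. For a bracket of total degree at least $k$ the individual entries may have small degree, and then $\iota_i(w_\kappa)$ need not lie in $\mathfrak h$. But brackets in $\mathfrak l^{k+1}$ are computed coordinatewise, so it is enough that each of the $k$ other coordinates vanishes for one of the entries, and the entries can share this task.

\begin{example}\label{ex:heisenberg}
Let $\mathfrak l$ be the Heisenberg algebra with basis $E_1,E_2,[E_1,E_2]$, let $r=2$, $\delta=0$, $k=2$, $P_1=n$, $P_2=2n$. Then $Q_{E_\lambda}(t)=tE_\lambda$, $\mathfrak l_2=\mathbb R[E_1,E_2]$, and $V_\lambda$ consists of the triples $(s_0E_\lambda,s_1E_\lambda,s_2E_\lambda)$ with $s_0-2s_1+s_2=0$. The relation prevents $(0,E_1,0)$ from lying in $\mathfrak h$. However, $(0,E_1,2E_1)\in V_1$ and $(2E_2,E_2,0)\in V_2$, and their bracket is $(0,[E_1,E_2],0)$.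
\end{example}

\begin{proposition}\label{prop:free}
$\iota_i(\mathfrak l_k)\subset\mathfrak h$ for every $0\le i\le k$.
\end{proposition}

\begin{proof}
It suffices to treat a bracket $\mathcal B(w_1,\dots,w_\nu)$ as in \eqref{eq:bracket} with $c_1+\dots+c_\nu\ge k$. We have $\sum_\kappa\min(c_\kappa,k)\ge k$: either some $c_\kappa\ge k$, or the sum equals $\sum_\kappa c_\kappa$. The set $\{0,\dots,k\}\setminus\{i\}$ has $k$ elements, so it is a union of subsets $I_1,\dots,I_\nu$ with $|I_\kappa|=\min(c_\kappa,k)$. Let $y_\kappa\in V$ be given by Lemma~\ref{lem:zeros} for $w_\kappa$ and $I_\kappa$. The $i$-th coordinate of $\mathcal B(y_1,\dots,y_\nu)$ is $\mathcal B(w_1,\dots,w_\nu)$. For $j\ne i$ there is $\kappa$ with $j\in I_\kappa$; then $y_\kappa$ has $j$-th coordinate $0$, and by multilinearity so has $\mathcal B(y_1,\dots,y_\nu)$. Hence $\iota_i(\mathcal B(w_1,\dots,w_\nu))=\mathcal B(y_1,\dots,y_\nu)\in\mathfrak h$.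
\end{proof}

The count in this proof is where the number $k-1$ comes from: $k$ coordinates have to be annihilated, an entry of degree $c$ annihilates $c$ of them, and so total degree $k$ suffices.

\begin{proof}[Proof of Proposition~\ref{prop:final}]
By Proposition~\ref{prop:free}, $J'=\iota_i(J)$ is contained in $H$. It is closed and normal in $L^{k+1}$, hence in $H$, and $J'\cap\Lambda_H=\iota_i(J\cap\Lambda)$ is a lattice in $J'$. Apply Lemma~\ref{lem:fiber} to the group $H$, the lattice $\Lambda_H$, the subgroup $J'$ and the restriction of $F$ to $H/\Lambda_H$. For $y=(y_0,\dots,y_k)\in H$, right multiplication by $\iota_i(u)$ changes only the $i$-th coordinate, so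
\[
\mathcal E_{J'}F(y\Lambda_H)=\prod_{j\ne i}f_j(y_j\Lambda)\int_{J/(J\cap\Lambda)}f_i(y_iu\Lambda)\,du=\prod_{j\ne i}f_j(y_j\Lambda)\cdot\mathcal E_Jf_i(y_i\Lambda)=0 .
\]
It matters here that $\mathcal E_Jf_i$ vanishes at every point. Therefore $\int F\,dm_H=\int\mathcal E_{J'}F\,dm_H=0$, and Corollary~\ref{cor:limit} gives \eqref{eq:corr}.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, and with it the proof of Theorem~\ref{thm:sharp}.

\begin{thebibliography}{9}

\bibitem{CG}
Corwin and Greenleaf, \emph{Representations of nilpotent Lie groups}.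

\bibitem{HK}
Host and Kra, Ann. Math., 2005.

\bibitem{HKpoly}
Host and Kra, Israel J. Math. \textbf{149} (2005).

\bibitem{Lpoly}
Leibman, Israel J. Math. \textbf{146} (2005).

\bibitem{Lequi}
Leibman, \emph{Pointwise convergence of ergodic averages for polynomial actions of $\mathbb Z^d$ by translations on a nilmanifold}, Ergodic Theory Dynam. Systems \textbf{25} (2005).

\bibitem{slides}
\emph{The Polynomial Szemer\'edi Theorem And Beyond},
\texttt{https://www.icms.org.uk/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak downloads/\allowbreak Polynomial\%20\allowbreak Szemeredi\%20\allowbreak theorem\%20\allowbreak and\%20\allowbreak beyond\%20\allowbreak Kuca.pdf}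

\end{thebibliography}
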